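\title{The Radon--Nikodym property does not force a space and its dual to have the same numerical index}

\begin{abstract}
The numerical index of a Banach space satisfies $n(X^*)\le n(X)$, with equality when $X$ is reflexive and when $X$ has the Radon--Nikodym property and $n(X)=1$. We show that the Radon--Nikodym property alone does not give equality. For every $\nu\in[\frac34,1)$ we construct, over $\mathbb R$ and over $\mathbb C$, a space $X$ isomorphic to $\ell_1$, with a $1$-unconditional basis, such that $n(X^*)\le\nu<n(X)$. We also construct a real space with the Radon--Nikodym property such that $n(X)\ge\frac1{10}$ and $n(X^*)=0$.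
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a Banach space over $\mathbb K=\mathbb R$ or $\mathbb C$, with dual $X^*$ and unit sphere $S_X$, and let $L(X)$ be the space of bounded linear operators on $X$. The \emph{numerical range} and the \emph{numerical radius} of $T\in L(X)$ are
\[
V(T)=\{x^*(Tx): x\in S_X,\ x^*\in S_{X^*},\ x^*(x)=1\},\qquad v(T)=\sup\{|\lambda|:\lambda\in V(T)\},
\]
and the \emph{numerical index} of $X$ is
\[
n(X)=\inf\{v(T): T\in L(X),\ \|T\|=1\}.
\]
The norm $\|T\|$ is the supremum of $|x^*(Tx)|$ over all pairs of unit vectors, while $v(T)$ uses only the pairs in which $x^*$ norms $x$. So $v$ is a seminorm with $v\le\|\cdot\|$, and $n(X)\in[0,1]$ is the largest constant with $n(X)\|T\|\le v(T)$ for all $T$. Both extreme values occur. In the real Euclidean plane the only functional norming a unit vector $x$ is $\langle\cdot,x\rangle$, and the rotation $R$ by $\pi/2$ satisfies $\langle Rx,x\rangle=0$; hence $v(R)=0$ and the index is $0$. In $\ell_1$ each basis vector is normed by very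 many functionals, and this gives $n(\ell_1)=1$ (see the comment after Lemma~\ref{lem:coordinate}).

It is known that $v(T^*)=v(T)$ for every $T\in L(X)$, and hence that $n(X^*)\le n(X)$ (Duncan, McGregor, Pryce and White): the infimum defining $n(X^*)$ runs over all norm-one operators on $X^*$, and the adjoint operators alone already bring it down to $n(X)$. Equality fails in general, since there is a Banach space with $n(X)=1$ and $n(X^*)<1$. Equality holds when $X$ is reflexive, because then every operator on $X^*$ is an adjoint. It is also known that $n(X^*)=1$ whenever $X$ has the Radon--Nikodym property (RNP) and $n(X)=1$. Reflexive spaces have the RNP, so both positive results would be special cases of an affirmative answer to the following question, posed in \cite{NR}: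
\begin{quote}
\emph{If $X$ has the Radon--Nikodym property, does $n(X)=n(X^*)$ hold?}
\end{quote}
The answer is no, for both scalar fields, and already among renormings of $\ell_1$.

\begin{theorem}\label{thm:A}
Let $\mathbb K=\mathbb R$ or $\mathbb C$. For every $\nu\in[\frac34,1)$ there is a Banach space $X$ over $\mathbb K$, isomorphic to $\ell_1$ (hence with the RNP) and with a $1$-unconditional basis, such that
\[
n(X^*)\le\nu<n(X).
\]
\end{theorem}

These spaces have $n(X)<1$, because $n(X)=1$ would give $n(X^*)=1$. Letting $\nu\to1$ we see that the result for index $1$ is not stable: for no $\varepsilon>0$ do the RNP and $n(X)\ge1-\varepsilon$ force $n(X^*)=n(X)$. For real scalars the dual index can drop all the way to $0$.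

\begin{theorem}\label{thm:B}
For every $\tau>0$ there is a real Banach space $X$ isomorphic to $\ell_1$ with $n(X)\ge\frac1{10}$ and $n(X^*)\le\tau$. Consequently there is a real Banach space $X$ with the RNP such that $n(X)\ge\frac1{10}$ and $n(X^*)=0$.
\end{theorem}

The last space again has $n(X)<1$. So for real spaces with the RNP, $n(X^*)$ is not bounded below by any function of $n(X)$ that is positive on $(0,1)$.

An operator $S_0$ on $X^*$ with $v(S_0)<n(X)\|S_0\|$ cannot be an adjoint. In both theorems $S_0$ is built from a limit along an ultrafilter, and the norm of $X$ is designed so that $S_0$ has small numerical radius while no operator on $X$ can imitate it. Section~\ref{sec:model} shows the design in dimensions two and three, after the tools of Section~\ref{sec:tools}. Theorem~\ref{thm:A} is proved in Section~\ref{sec:A} and Theorem~\ref{thm:B} in Sections~\ref{sec:B} and~\ref{sec:sum}.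

\section{Tools}\label{sec:tools}

\subsection*{Standard facts}
A Banach space $X$ has the \emph{Radon--Nikodym property} if for every finite measure space $(\Omega,\Sigma,\mu)$ and every countably additive $G:\Sigma\to X$ that has bounded variation and is absolutely continuous with respect to $\mu$, there is a Bochner integrable $g:\Omega\to X$ with $G(E)=\int_E g\,d\mu$ for all $E\in\Sigma$. Here the variation $|G|(\Omega)$ is the supremum of $\sum_{E\in\pi}\|G(E)\|$ over finite measurable partitions $\pi$ of $\Omega$, and it equals $\int\|g\|\,d\mu$ when $G$ has density $g$. The RNP is invariant under isomorphisms, and separable dual spaces have it; in particular $\ell_1=c_0^*$ and every space isomorphic to it have the RNP.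

A basis $(x_i)$ is \emph{$1$-unconditional} if $\|\sum\lambda_ia_ix_i\|\le\|\sum a_ix_i\|$ whenever $|\lambda_i|\le1$ for all $i$.

We fix a free ultrafilter $\mathcal U$ on $\mathbb N$. Every bounded sequence $(h_m)$ in a finite-dimensional normed space has a limit $\lim_{\mathcal U}h_m$ along $\mathcal U$. This limit is linear in the sequence, it equals $h$ for the constant sequence $h$, and $|\lim_{\mathcal U}h_m|\le C$ if $|h_m|\le C$ for all but finitely many $m$.

\subsection*{Norms given by generators}
All our norms are defined by listing a set whose closed absolutely convex hull is the unit ball. Norms of operators and of functionals can then be tested on the list.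

\begin{lemma}\label{lem:gen}
Let $Z$ be a Banach space with closed unit ball $B_Z$, let $\mathcal G\subset Z$ be bounded, and suppose that the closed absolutely convex hull $B$ of $\mathcal G$ contains $B_Z$. Then $B$ is the closed unit ball of an equivalent norm $\|\cdot\|$ on $Z$, and $\|S\|=\sup_{g\in\mathcal G}\|Sg\|$ for every bounded operator $S$ from $(Z,\|\cdot\|)$ to a normed space. In particular the dual unit ball is $B^*=\{x^*:|x^*(g)|\le1\text{ for all }g\in\mathcal G\}$.
\end{lemma}

\begin{proof}
The Minkowski functional of $B$ is an equivalent norm because $B$ is absolutely convex, bounded and contains $B_Z$; its closed unit ball is $B$ because $B$ is closed. The function $x\mapsto\|Sx\|$ is a continuous seminorm, so a bound on $\mathcal G$ passes to the absolutely convex hull of $\mathcal G$ and then to its closure.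
\end{proof}

We call the elements of $\mathcal G$ \emph{generators}.

\subsection*{Estimating the numerical radius}

\begin{lemma}\label{lem:basic}
Let $X$ be a Banach space and $S\in L(X)$.
\begin{enumerate}
\item[(a)] If $\|x\|\le1$, $\|x^*\|\le1$ and $x^*(x)=1$, then $|x^*(Sx)|\le v(S)$.
\item[(b)] Suppose that $U_t\in L(X)$ for $t\in\mathbb K$, that $\|U_t-I-tS\|=o(|t|)$ and that $\|U_t\|\le1+M|t|+o(|t|)$ as $t\to0$. Then $v(S)\le M$.
\item[(c)] If $S\ne0$, then $n(X)\le v(S)/\|S\|$. If $\|T\|\le C$ for all $T\in L(X)$ with $v(T)\le1$, then $n(X)\ge1/C$.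
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $1=x^*(x)\le\|x^*\|\|x\|$, both norms equal $1$, so $x^*(Sx)\in V(S)$.

(b) Let $\|x\|=\|x^*\|=x^*(x)=1$. Let $t\to0$ along a ray on which $t\,x^*(Sx)=|t|\,|x^*(Sx)|$. Then
\[
1+|t|\,|x^*(Sx)|=x^*\bigl((I+tS)x\bigr)\le\|U_t\|+o(|t|)\le1+M|t|+o(|t|),
\]
and dividing by $|t|$ gives $|x^*(Sx)|\le M$.

(c) The first assertion is the definition applied to $S/\|S\|$. For the second, let $\|T\|=1$. For every $r>v(T)$ we have $v(T/r)\le1$, so $1/r\le C$. Hence $r\ge1/C$ for all $r>v(T)$, that is, $v(T)\ge1/C$.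
\end{proof}

Part (b) produces our upper bounds for $n(X^*)$: an operator has small numerical radius if it is tangent to a family of operators that almost preserve the ball. Lower bounds for $n(X)$ require a bound on $\|Sg\|$ for each generator $g$ in terms of $v(S)$. The next two lemmas cover the two kinds of generators that we meet. The first applies when an arbitrary element of the dual ball can be shrunk by a fixed factor and then modified in one coordinate so as to norm $g$.

\begin{lemma}\label{lem:coordinate}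
Let $d\in X$, $d^*\in X^*$ and $c\in(0,1]$ satisfy $\|d\|\le1$ and $d^*(d)=1$. Suppose that
\[
\bigl\|c\,\bigl(x^*-x^*(d)\,d^*\bigr)+\theta d^*\bigr\|\le1\qquad\text{whenever }\|x^*\|\le1\text{ and }|\theta|=1 .
\]
Then $\|Sd\|\le v(S)/c$ for every $S\in L(X)$.
\end{lemma}

\begin{proof}
Let $y=Sd$, choose $x^*$ with $\|x^*\|\le1$ and $x^*(y)=\|y\|$, and choose $|\theta|=1$ with $\theta d^*(y)=|d^*(y)|$. The functional $y^*=c(x^*-x^*(d)d^*)+\theta d^*$ has norm at most $1$ and $y^*(\theta^{-1}d)=1$, so $|y^*(y)|\le v(S)$ by Lemma~\ref{lem:basic}(a). Since $c\,|x^*(d)|\le1$,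
\[
v(S)\ge\mathrm{Re}\,y^*(y)=c\|y\|-c\,\mathrm{Re}\bigl(x^*(d)d^*(y)\bigr)+|d^*(y)|\ge c\|y\|.\qedhere
\]
\end{proof}

For the basis vectors of $\ell_1$ the hypothesis holds with $c=1$, since replacing one coordinate of an element of the ball of $\ell_\infty$ by a unimodular number keeps it in the ball. The basis vectors generate the ball of $\ell_1$, so $\|S\|\le v(S)$ and $n(\ell_1)=1$.

The second lemma gives information at a point $x$ from norming pairs at two nearby points $x\pm w$. It is useful when $x\pm w$ have more norming functionals than $x$ has.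

\begin{lemma}\label{lem:average}
Let $x,w\in X$ and $x^*,w^*\in X^*$ satisfy, for $\omega=1$ and $\omega=-1$,
\[
\|x+\omega w\|\le1,\qquad\|x^*+\omega w^*\|\le1,\qquad(x^*+\omega w^*)(x+\omega w)=1 .
\]
Then $|x^*(Sx)|\le v(S)+\|Sw\|$ for every $S\in L(X)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(a), $|(x^*+\omega w^*)(Sx+\omega Sw)|\le v(S)$ for $\omega=\pm1$. The average of the two numbers inside the modulus is $x^*(Sx)+w^*(Sw)$, because the terms $\omega x^*(Sw)$ and $\omega w^*(Sx)$ cancel. Finally $\|w^*\|\le1$, as $w^*$ is half the difference of $x^*+w^*$ and $x^*-w^*$.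
\end{proof}

\section{A shear in the plane and a marker that blocks it}\label{sec:model}

In this section and the next, $\nu\in[\frac34,1)$ is fixed and $\varepsilon=\frac1\nu-1\in(0,\frac13]$. The dual balls below are described by the function
\[
k(s)=\inf_{t\ge0}\,(e^{\nu t}-st),\qquad s\in[0,1],
\]
through its defining property: $A+st\le e^{\nu t}$ for all $t\ge0$ if and only if $A\le k(s)$.

\begin{lemma}\label{lem:k}
The function $k$ is nonincreasing, $k(s)=1$ for $s\in[0,\nu]$, and for $s\in(\nu,1]$
\[
1-\tfrac12\Bigl(\frac s\nu-1\Bigr)^2\le k(s)<1 .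
\]
In particular $\sigma:=1-k(1)$ satisfies $0<\sigma\le\varepsilon^2/2\le\frac1{18}$.
\end{lemma}

\begin{proof}
Each function $s\mapsto e^{\nu t}-st$ is nonincreasing, so $k$ is. For $s\le\nu$ we have $e^{\nu t}-st\ge1+(\nu-s)t\ge1$ with equality at $t=0$. For $s>\nu$ the convex function $t\mapsto e^{\nu t}-st$ is minimal where $e^{\nu t}=s/\nu$, which gives $k(s)=F(s/\nu)$ with $F(q)=q(1-\ln q)$. Now $F(1)=1$, $F'(q)=-\ln q$ and $F''(q)=-1/q\in[-1,0)$ for $q\ge1$, and Taylor's formula at $q=1$ gives both inequalities.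
\end{proof}

\subsection*{The shear}
Let $E$ be $\mathbb K^2$ with basis $u,e_1$ and with the ball generated by $e_1$ and the vectors $e^{-\nu|r|}(u+re_1)$, $r\in\mathbb K$. Let $T$ be the shear $Tu=e_1$, $Te_1=0$. The exponential weight is chosen so that $I+tT$ sends generators to controlled multiples of generators: it fixes $e_1$, and
\[
(I+tT)\,e^{-\nu|r|}(u+re_1)=e^{\nu(|r+t|-|r|)}\cdot e^{-\nu|r+t|}\bigl(u+(r+t)e_1\bigr).
\]
So $\|I+tT\|\le e^{\nu|t|}$, and $v(T)\le\nu$ by Lemma~\ref{lem:basic}(b). A functional with values $a$ at $u$ and $\varphi$ at $e_1$ lies in the dual ball if and only if $|\varphi|\le1$ and $|a+r\varphi|\le e^{\nu|r|}$ for all $r$. Taking the worst phase of $r$, the second condition reads $|a|+t|\varphi|\le e^{\nu t}$ for all $t\ge0$, that is, $|a|\le k(|\varphi|)$. The functional $(0,1)$ satisfies these conditions since $k(1)>0$, so $\|e_1\|=1$, $\|T\|\ge\|Tu\|=1$, and $n(E)\le\nu$.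

The dual ball shows where the bound $\nu$ comes from at the point $u$. A functional $(1,\varphi)$ norming $u$ needs $k(|\varphi|)=1$, that is $|\varphi|\le\nu$, and its value at $Tu$ is $\varphi$.

\subsection*{The marker}
Add a third basis vector $d$, fix $\kappa\in(0,1)$, and add the generators $d$ and $u+\kappa\omega d$, $|\omega|=1$. Extend $T$ by $Td=0$. The dual ball is now given by
\[
|\varphi|\le1,\qquad|\psi|\le1,\qquad|a|\le k(|\varphi|),\qquad|a|+\kappa|\psi|\le1 ,
\]
where $\psi$ is the value at $d$. A functional norming $x=u+\kappa d$ can get part of its value from $\psi$, so $a$ may be smaller than $1$, and then $\varphi$ may exceed $\nu$. Explicitly, let $s=\min\{1,\nu(1+\sqrt{2\kappa})\}>\nu$. Then $k(s)\ge1-\kappa$ by Lemma~\ref{lem:k}, so $x^*=(1-\kappa,s,1)$ is in the dual ball, $x^*(x)=1$ and $x^*(Tx)=s$. Thus $v(T)\ge s>\nu$, while $\|T\|=1$ because $T$ sends every generator to a multiple of $e_1$ with coefficient of modulus at most $1$. The marked point $u+\kappa d$ may not be sheared in the direction $e_1$,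 and this raises the numerical radius of the shear by an amount of order $\sqrt\kappa$.

\subsection*{Infinitely many directions}
In finite dimensions $n(X)=n(X^*)$, so nothing is gained yet. We now take directions $e_1,e_2,\dots$ and markers $d_1,d_2,\dots$, and allow the point $u+\kappa\omega d_n$ to be sheared only in the directions $e_m$ with $m>n$. Let $T_m$ be the shear $u\mapsto e_m$. It is blocked by every marker $d_n$ with $n\ge m$. An arbitrary operator on $X$ sends $u$ to a summable vector, which lives essentially on finitely many directions and is therefore blocked by a late marker. On $X^*$ the quantifiers are reversed. The norm of a functional is tested on one generator at a time, each generator can be sheared in all but finitely many directions, and so $\lim_{\mathcal U}T_m^*$ behaves like the unblocked shear.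

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

\subsection{The space}
Let $\kappa\in(0,k(1))$; its value is fixed in Section~\ref{sec:constants}. Let $Z=\mathbb K\oplus_1\ell_1\oplus_1\ell_1$ with norm $|\cdot|_1$, unit vector basis $u$, $(e_m)_{m\ge1}$, $(d_n)_{n\ge1}$, and coordinate functionals $u^*,e_m^*,d_n^*$. We write vectors as $(\alpha,\beta,\zeta)$ and functionals as $(a,\varphi,\psi)\in\mathbb K\oplus\ell_\infty\oplus\ell_\infty$. Let $Z_n$ be the closed linear span of $\{e_m:m>n\}$, and put
\[
\mathcal G=\{e_m\}_{m\ge1}\cup\{d_n\}_{n\ge1}\cup\bigl\{e^{-\nu|z|_1}(u+\kappa\omega d_n+z):\ n\ge1,\ |\omega|=1,\ z\in Z_n\bigr\}.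
\]
The set $\mathcal G$ is bounded since $e^{-\nu t}(1+\kappa+t)$ is bounded for $t\ge0$. Its closed absolutely convex hull $B$ contains all $e_m$, all $d_n$ and $u=\frac12(u+\kappa d_1)+\frac12(u-\kappa d_1)$, hence $B_Z$. Let $X$ be $Z$ with unit ball $B$. By Lemma~\ref{lem:gen}, $X$ is isomorphic to $\ell_1$.

Put $s_n(\varphi)=\sup_{m>n}|\varphi(m)|$. For fixed $n$ and $t\ge0$, the supremum of $|a+\kappa\omega\psi(n)+\varphi(z)|$ over $|\omega|=1$ and $z\in Z_n$ with $|z|_1=t$ equals $|a|+\kappa|\psi(n)|+t\,s_n(\varphi)$: the triangle inequality gives the upper bound, and it is approached by $z=t\theta e_m$ with $m>n$ and with phases $\omega,\theta$ that align the three terms. Therefore $(a,\varphi,\psi)\in B^*$ if and only if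
\begin{equation}\label{eq:dualA}
\|\varphi\|_\infty\le1,\qquad\|\psi\|_\infty\le1,\qquad|a|+\kappa|\psi(n)|\le k(s_n(\varphi))\quad\text{for all }n\ge1 .
\end{equation}
We call the last inequality the condition \emph{at level $n$}. Since $k(1)\le k\le1$, two remarks will be used repeatedly: in $B^*$ the left side at each level is at most $1$, and any level at which the left side is at most $k(1)$ is satisfied.

The conditions \eqref{eq:dualA} depend only on the moduli of the coordinates and, $k$ being nonincreasing, persist when these moduli decrease. So multiplying coordinates by scalars of modulus at most $1$ maps $B^*$ into itself, and hence is a contraction of $X$. The vectors $u,e_m,d_n$, in any order, thus form a $1$-unconditional basis of $X$.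

\begin{remark}\label{rem:nomarker}
The markers are needed. For $\kappa=0$ all generators of the third kind have the form $e^{-\nu|z|_1}(u+z)$ with $z\in Z_1$. The shear $T_2$ given by $u\mapsto e_2$, $e_m\mapsto0$, $d_n\mapsto0$ then satisfies $\|I+tT_2\|\le e^{\nu|t|}$ and $\|T_2u\|=1$ as in Section~\ref{sec:model}, so $n(X)\le\nu$.
\end{remark}

\subsection{The shear at infinity: $n(X^*)\le\nu$}
Define $S_0\in L(X^*)$ by $S_0(a,\varphi,\psi)=(\lim_{\mathcal U}\varphi,0,0)$. Let $x^*=(a,\varphi,\psi)\in B^*$ and $t\in\mathbb K$. The functional $(I+tS_0)x^*$ agrees with $x^*$ at $e_m$ and $d_n$. For $n\ge1$, $|\omega|=1$ and $z\in Z_n$,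
\[
\bigl((I+tS_0)x^*\bigr)(u+\kappa\omega d_n+z)=x^*(u+\kappa\omega d_n+z)+t\lim_{\mathcal U}\varphi(m)=\lim_{\mathcal U}x^*(u+\kappa\omega d_n+z+te_m).
\]
For $m>n$ the vector $z+te_m$ lies in $Z_n$ and $|z+te_m|_1\le|z|_1+|t|$, so $u+\kappa\omega d_n+z+te_m$ has norm at most $e^{\nu(|z|_1+|t|)}$ in $X$. This excludes only finitely many $m$, so the limit has modulus at most $e^{\nu(|z|_1+|t|)}$. Multiplying by $e^{-\nu|z|_1}$, we find that $(I+tS_0)x^*$ is bounded by $e^{\nu|t|}$ on $\mathcal G$. Hence $\|I+tS_0\|\le e^{\nu|t|}$, and Lemma~\ref{lem:basic}(b), applied in $X^*$, gives $v(S_0)\le\nu$.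

Let $\mathbf 1$ be the constant sequence $1$. Then $(0,\mathbf 1,0)\in B^*$ because $0\le k(1)$, and $S_0(0,\mathbf 1,0)=u^*$ has norm at least $u^*(u)=1$. So $\|S_0\|\ge1$ and $n(X^*)\le\nu$.

\subsection{Operators on $X$}
Put
\[
c=k(1)-\kappa>0,\qquad\kappa'=\kappa/c,
\]
and let $\rho\in(0,1)$ be a number with
\begin{equation}\label{eq:rho}
k(\rho)\ge1-\kappa(1-\rho).
\end{equation}

\begin{proposition}\label{prop:A}
If $S\in L(X)$ and $v(S)\le1$, then for all $j\ge1$
\[
\|Se_j\|\le\frac1{k(1)},\qquad\|Sd_j\|\le\frac1c,\qquad\|Su\|\le\frac{1+\kappa'}{\rho}.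
\]
\end{proposition}

\begin{proof}
\emph{The vectors $e_j$.} We apply Lemma~\ref{lem:coordinate} to $e_j,e_j^*$ with constant $k(1)$. Let $(a,\varphi,\psi)\in B^*$, multiply it by $k(1)$, and replace the coordinate $\varphi(j)$ by a unimodular number. All coordinates have modulus at most $1$, and the left side at level $n$ is $k(1)(|a|+\kappa|\psi(n)|)\le k(1)$. So the new functional lies in $B^*$.

\emph{The vectors $d_j$.} We apply Lemma~\ref{lem:coordinate} to $d_j,d_j^*$ with constant $c$. Multiply $(a,\varphi,\psi)\in B^*$ by $c$ and replace the coordinate $\psi(j)$ by a unimodular number. The left side at level $n\ne j$ is $c(|a|+\kappa|\psi(n)|)\le c\le k(1)$, and at level $j$ it is $c|a|+\kappa\le c+\kappa=k(1)$.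

\emph{The vector $u$.} Functionals norming $u$ have $|\varphi(m)|\le\nu$ for $m\ge2$, so they cannot give a bound better than about $1/\nu$. We therefore work at the marked points $u\pm\kappa d_n$ with $n$ large and use Lemma~\ref{lem:average}.

Let $b=Su=(\alpha,\beta,\zeta)$ and choose $(a,\varphi,\psi)\in B^*$ whose value at $b$ is $\|b\|$. Then
\begin{equation}\label{eq:normb}
\|b\|\le|a||\alpha|+\sum_{m}|\varphi(m)\beta_m|+\sum_{i}|\psi(i)\zeta_i| .
\end{equation}
Write $\alpha=\theta|\alpha|$ with $|\theta|=1$, and fix $n$. We truncate the norming functional at level $n$, shrink it by $\rho$, align its phases with $\theta$, and raise its first coordinate to at least $1-\kappa$. That is, let $x^*=(a',\varphi',\psi')$ where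
\begin{itemize}
\item $a'=\max\{|a|,1-\kappa\}\in[1-\kappa,1]$;
\item $|\varphi'(m)|=\rho|\varphi(m)|$ and $\varphi'(m)\beta_m=\theta|\varphi'(m)\beta_m|$ for $m\le n$, and $\varphi'(m)=0$ for $m>n$;
\item $|\psi'(i)|=\rho|\psi(i)|$ and $\psi'(i)\zeta_i=\theta|\psi'(i)\zeta_i|$ for $i<n$, and $\psi'(i)=0$ for $i\ge n$.
\end{itemize}
The marker makes up the missing part of the value: put $p=(1-a')/\kappa\in[0,1]$. For $\omega=\pm1$,
\[
(x^*+\omega p\,d_n^*)(u+\omega\kappa d_n)=a'+\kappa p=1 ,
\]
and $u+\omega\kappa d_n\in\mathcal G$. We check \eqref{eq:dualA} for $x^*+\omega p\,d_n^*$; all coordinates have modulus at most $1$.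
\begin{itemize}
\item Levels $i\ge n$. Here $s_i(\varphi')=0$, so the right side is $1$. The left side is $a'+\kappa p=1$ for $i=n$ and $a'\le1$ for $i>n$.
\item Levels $i<n$, case $a'=|a|$. Since $s_i(\varphi')\le s_i(\varphi)$, we get $|a|+\kappa\rho|\psi(i)|\le k(s_i(\varphi))\le k(s_i(\varphi'))$.
\item Levels $i<n$, case $a'=1-\kappa$. Since $s_i(\varphi')\le\rho$, condition \eqref{eq:rho} gives $a'+\kappa|\psi'(i)|\le1-\kappa+\kappa\rho\le k(\rho)\le k(s_i(\varphi'))$.
\end{itemize}
Lemma~\ref{lem:average} with $x=u$, $w=\kappa d_n$, $w^*=p\,d_n^*$ yields $|x^*(b)|\le1+\kappa\|Sd_n\|\le1+\kappa'$. All terms of $x^*(b)$ have phase $\theta$ and $a'\ge\rho|a|$, so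
\[
\rho\Bigl(|a||\alpha|+\sum_{m\le n}|\varphi(m)\beta_m|+\sum_{i<n}|\psi(i)\zeta_i|\Bigr)\le|x^*(b)|\le1+\kappa' .
\]
Letting $n\to\infty$ and using \eqref{eq:normb} we obtain $\rho\|b\|\le1+\kappa'$.
\end{proof}

The last limit is where an operator on $X$ differs from $S_0$: the vector $Su$ is determined, up to a small error, by finitely many coordinates.

\subsection{Choice of the constants: $n(X)>\nu$}\label{sec:constants}
Put $A=\rho^{-1}(1+\kappa')+\kappa'$, $D=1/k(1)=1/(1-\sigma)$ and $h(t)=e^{-\nu t}(A+Dt)$. If $v(S)\le1$, then $\|Sz\|\le D|z|_1$ for $z\in Z_n$, and Proposition~\ref{prop:A} gives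
\[
\bigl\|S\bigl(e^{-\nu|z|_1}(u+\kappa\omega d_n+z)\bigr)\bigr\|\le h(|z|_1).
\]
Since $D\le1/c$, Lemma~\ref{lem:gen} gives $\|S\|\le C:=\max\{1/c,\ \sup_{t\ge0}h(t)\}$, and by Lemma~\ref{lem:basic}(c) it suffices to choose $\kappa,\rho$ with $C<1/\nu$.

Already $h(0)<1/\nu$ requires $\rho>\nu$. Then \eqref{eq:rho} bounds $\kappa$ from below, while the term $\kappa'$, which enters $A$ twice, bounds it from above. There is room because $k$ leaves the value $1$ quadratically. For $\rho=\nu(1+\varepsilon/4)$ and small $\varepsilon$, condition \eqref{eq:rho} is met once $\kappa$ exceeds about $\varepsilon/24$, and $\nu A<1$ holds while $\kappa$ is below about $\varepsilon/8$. We take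
\[
\kappa=\frac{3\varepsilon}{50},\qquad\rho=\nu\Bigl(1+\frac\varepsilon4\Bigr)=\frac{1+\varepsilon/4}{1+\varepsilon}\in(\nu,1).
\]
The assumption $\nu\ge\frac34$, that is $\varepsilon\le\frac13$, enters only through Lemma~\ref{lem:k} and the following estimates.

\emph{The constants $c$ and $\kappa'$.} By Lemma~\ref{lem:k}, $c=1-\sigma-\kappa\ge1-\frac1{18}-\frac1{50}>0.924$. So $\kappa<k(1)$, and $\kappa'\le0.06\,\varepsilon/0.924\le0.065\,\varepsilon$.

\emph{Condition \eqref{eq:rho}.} By Lemma~\ref{lem:k}, $k(\rho)\ge1-\varepsilon^2/32$, and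
\[
\kappa(1-\rho)=\frac{3\varepsilon}{50}\cdot\frac{3\varepsilon/4}{1+\varepsilon}\ge\frac{9\varepsilon^2}{200}\cdot\frac34=\frac{27}{800}\varepsilon^2\ge\frac{25}{800}\varepsilon^2=\frac{\varepsilon^2}{32}.
\]

\emph{The inequality $1/c<1/\nu$.} We have $c\ge1-\frac{\varepsilon^2}2-0.06\,\varepsilon\ge1-\frac\varepsilon6-0.06\,\varepsilon>1-\frac34\varepsilon$, and $\nu=1-\frac\varepsilon{1+\varepsilon}\le1-\frac34\varepsilon$.

\emph{The inequality $\sup h<1/\nu$.} Since $\nu/\rho=1/(1+\varepsilon/4)$ and $1+\varepsilon/4\le\frac{13}{12}$,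
\begin{equation}\label{eq:gain}
1-\nu A=\frac{\varepsilon/4-\kappa'}{1+\varepsilon/4}-\nu\kappa'\ge\frac{12}{13}\cdot0.185\,\varepsilon-0.065\,\varepsilon>0.17\,\varepsilon-0.065\,\varepsilon>\frac\varepsilon{10}.
\end{equation}
In particular $\nu A<1\le D$. As $h'(t)=e^{-\nu t}(D-\nu A-\nu Dt)$, the maximum of $h$ is attained at $t=\frac1\nu-\frac AD>0$ and equals $\frac D\nu\exp(\frac{\nu A}D-1)$. This is less than $1/\nu$ if and only if $\ln D+\nu A/D<1$, that is,
\[
-\ln(1-\sigma)+\nu A(1-\sigma)<1 .
\]
For $0\le\sigma\le\frac12$ we have $-\ln(1-\sigma)\le\sigma+\frac12(\sigma^2+\sigma^3+\cdots)\le\sigma+\sigma^2$. So it suffices that $\sigma+\sigma^2+\nu A(1-\sigma)<1$, which is the same as $\sigma^2<(1-\sigma)(1-\nu A)$. This follows from \eqref{eq:gain} and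
\[
\frac{\sigma^2}{1-\sigma}\le\frac{18}{17}\cdot\frac{\varepsilon^4}4\le\frac{18}{17}\cdot\frac{\varepsilon}{4\cdot27}=\frac\varepsilon{102}<\frac\varepsilon{10}.
\]
Thus $C<1/\nu$ and $n(X)\ge1/C>\nu\ge n(X^*)$. Theorem~\ref{thm:A} is proved. \qed

\section{Rotating the endpoint of a path}\label{sec:B}

In this section scalars are real and we prove the first assertion of Theorem~\ref{thm:B}. The shear of Section~\ref{sec:model} cannot be pushed to $\nu\to0$: since $\frac1\nu e^{-1}e_1$ is the average of the generator $e^{-1}(u+\frac1\nu e_1)$ and the negative of $e^{-1}(u-\frac1\nu e_1)$, the vector $e_1=Tu$ has norm at most $e\nu$. We replace the shear by a rotation, which has norm $1$ and numerical radius $0$, and place it at infinity.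

Let $H=\mathbb R^2$ with its Euclidean norm $|\cdot|$, let $R$ be the rotation by $\pi/2$, and let $R_t=\cos t\cdot I+\sin t\cdot R$ be the rotation by $t$. Then $|(R_t-I)h|=2|\sin(t/2)|\,|h|\le|t|\,|h|$. We regard a summable sequence in $H$ as the sequence of steps of a path starting at $0$, and consider paths that stay in the unit disc and have length at most $1/\eta$. Appending one more step to a finite path rotates its endpoint by $t$. The path stays in the disc and its length grows by at most $|t|$, which is small in proportion to $1/\eta$. The new step must come after all the others, and this is what a limit along $\mathcal U$ provides on the dual.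

\subsection{The space}
Let
\[
\delta=\tfrac1{50},\qquad c=\tfrac14,\qquad\kappa=2c+\delta=0.52,\qquad0<\eta\le1-\delta .
\]
Let $Y=\ell_1(\mathbb N;H)$ with norm $|y|_1=\sum_m|y(m)|$, so that $Y^*=\ell_\infty(\mathbb N;H)$ through $f(y)=\sum_m\langle f(m),y(m)\rangle$. Let $J_m:H\to Y$ be the embedding as the $m$-th coordinate, $P_n$ the projection of $Y$ onto the first $n$ coordinates, $Q_ky=\sum_{m\le k}y(m)$ and $Qy=\sum_my(m)$. Define two norms on $Y$ by
\[
N(y)=\max\Bigl\{\sup_k|Q_ky|,\ \eta|y|_1\Bigr\},\qquad N'(y)=\max\Bigl\{\sup_k|Q_ky|,\ \frac\eta{1-\delta}|y|_1\Bigr\}.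
\]
Then $N\le N'\le\frac1{1-\delta}N$, and $\eta|y|_1\le N'(y)\le|y|_1$ because $\eta\le1-\delta$. Each $P_n$ is a contraction for $N$ and for $N'$, since $Q_kP_n=Q_{\min\{k,n\}}$ and $|P_ny|_1\le|y|_1$. The condition $N(y)\le1$ describes the paths above. The condition $N'(y)\le1$ describes those that leave at least $\delta/\eta$ of the permitted length unused.

In Section~\ref{sec:A} one vector $u$ needed markers. Now every path does, at every level. Let $\mathcal D$ be the set of vectors $y/N'(y)$, where $y\neq0$ is finitely supported with rational coordinates; it is countable and dense in $\{N'=1\}$. Let $\Gamma=\{(y,n):y\in\mathcal D,\ n\in\mathbb N,\ P_ny=y\}$, and for $\gamma=(y,n)\in\Gamma$ let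
\[
G_\gamma=\{g\in Y:\ g\text{ finitely supported},\ P_ng=y,\ N(g)\le1\}
\]
be the set of admissible continuations of $y$ after time $n$. We call $n$ the \emph{level} of $\gamma$. Note that $y\in G_\gamma$. Let $Z=Y\oplus_1\ell_1(\Gamma)$, let $d_\gamma$ be the unit vectors of $\ell_1(\Gamma)$ with coordinate functionals $d_\gamma^*$, and put
\[
\mathcal G=\{d_\gamma:\gamma\in\Gamma\}\cup\{g+\kappa\omega d_\gamma:\ \gamma\in\Gamma,\ g\in G_\gamma,\ \omega=\pm1\}.
\]
This set is bounded because $|g|_1\le1/\eta$ for $g\in G_\gamma$. Its closed absolutely convex hull $B$ contains each $y\in\mathcal D$, as the average of $y\pm\kappa d_{(y,n)}$. Hence $B$ contains $\{N'=1\}$ by density and $\{N'\le1\}\supset\{|y|_1\le1\}$ by absolute convexity. It also contains the $d_\gamma$, so $B\supset B_Z$. Let $X$ be $Z$ with unit ball $B$. Since $\Gamma$ is countable and the Euclidean and $\ell_1$ norms on $H$ are equivalent, $X$ is isomorphic to $\ell_1$. By Lemma~\ref{lem:gen}, a functional $(f,\psi)\in Y^*\oplus\ell_\infty(\Gamma)$ lies in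 $B^*$ if and only if
\begin{equation}\label{eq:dualB}
|\psi(\gamma)|\le1\quad\text{and}\quad|f(g)|+\kappa|\psi(\gamma)|\le1\qquad\text{for all }\gamma\in\Gamma,\ g\in G_\gamma .
\end{equation}
Since $\{N'\le1\}\subset B$,
\begin{equation}\label{eq:star}
(f,\psi)\in B^*\ \Longrightarrow\ |f(y)|\le N'(y)\text{ for all }y\in Y .
\end{equation}

\subsection{The rotation at infinity: $n(X^*)\le2\eta/\delta$}
For $f\in Y^*$ let $L_f=\lim_{\mathcal U}f(m)\in H$. Define $S_0,S_1\in L(X^*)$ by
\[
S_0(f,\psi)=\bigl(\langle L_f,RQ\,\cdot\,\rangle,0\bigr),\qquad S_1(f,\psi)=\bigl(\langle L_f,Q\,\cdot\,\rangle,0\bigr),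
\]
and put $U_t=I+\sin t\cdot S_0+(\cos t-1)S_1$. Then $\|U_t-I-tS_0\|=O(t^2)$, and $U_t(f,\psi)=(f^t,\psi)$ with $f^t(y)=f(y)+\langle L_f,(R_t-I)Qy\rangle$.

Let $(f,\psi)\in B^*$, $\gamma=(y,n)\in\Gamma$ and $g\in G_\gamma$. Then $f^t(g)=\lim_{\mathcal U}f(g_m)$ with $g_m=g+J_m(R_t-I)Qg$. Let $m>n$ be larger than every element of the support of $g$. Since $g$ is finitely supported, $Qg$ is one of its partial sums and $|Qg|\le1$. We have
\begin{itemize}
\item $P_ng_m=y$;
\item $Q_kg_m=Q_kg$ for $k<m$ and $Q_kg_m=R_tQg$ for $k\ge m$, so $|Q_kg_m|\le1$ for all $k$;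
\item $|g_m|_1\le\frac1\eta+|t|$.
\end{itemize}
The path $g_m$ may be too long to lie in $G_\gamma$. Rescaling all of it would destroy the condition $P_ng_m=y$, so we rescale only the part after time $n$; this is where the unused length is needed. Put $z=g_m-y$ and $\Lambda=\frac1\eta-|y|_1$. From $N'(y)=1$ we get $|y|_1\le(1-\delta)/\eta$, so $\Lambda\ge\delta/\eta$. The vectors $y$ and $z$ have disjoint supports, so $|z|_1=|g_m|_1-|y|_1\le\Lambda+|t|$. Let $\lambda=\Lambda/(\Lambda+|t|)$ and $g'=y+\lambda z=(1-\lambda)y+\lambda g_m$. Then $P_ng'=y$, $|g'|_1\le|y|_1+\Lambda=1/\eta$, and $|Q_kg'|\le(1-\lambda)|Q_ky|+\lambda|Q_kg_m|\le1$. So $g'\in G_\gamma$. From $g_m=\frac1\lambda g'-(\frac1\lambda-1)y$, \eqref{eq:dualB} and \eqref{eq:star},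
\[
|f(g_m)|+\kappa|\psi(\gamma)|\le\frac1\lambda\bigl(|f(g')|+\kappa|\psi(\gamma)|\bigr)+\Bigl(\frac1\lambda-1\Bigr)|f(y)|\le1+2\Bigl(\frac1\lambda-1\Bigr)=1+\frac{2|t|}\Lambda .
\]
This holds for all but finitely many $m$, so $|f^t(g)|+\kappa|\psi(\gamma)|\le1+\frac{2\eta}\delta|t|$. As $U_t$ leaves $\psi$ unchanged, $\|U_t\|\le1+\frac{2\eta}\delta|t|$, and $v(S_0)\le2\eta/\delta$ by Lemma~\ref{lem:basic}(b).

To bound $\|S_0\|$ from below, let $h\in H$ with $|h|=1$ and let $f$ be the constant sequence $h$. Then $|f(g)|=|\langle h,Qg\rangle|\le1$ for all $g\in G_\gamma$, so $(f,0)\in B^*$. The vector $y_0=-J_1Rh$ has $N'(y_0)=1$, so $y_0\in B$, and $S_0(f,0)$ takes at $y_0$ the value $\langle h,-R^2h\rangle=1$. Hence $\|S_0\|\ge1$ and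
\begin{equation}\label{eq:upperB}
n(X^*)\le2\eta/\delta=100\,\eta .
\end{equation}

\begin{remark}\label{rem:real}
Real scalars are used here. Over $\mathbb C$, Lemma~\ref{lem:basic}(b) needs all complex $t$, and the matrix $R$ acting on $\mathbb C^2$ has the eigenvalue $i$, which belongs to $V(R)$ for any norm.
\end{remark}

\subsection{Operators on $X$: $n(X)\ge\frac1{10}$}

\begin{proposition}\label{prop:B}
If $S\in L(X)$ and $v(S)\le1$, then
\[
\|Sd_\gamma\|\le\frac1{1-\kappa}\quad(\gamma\in\Gamma),\qquad\|Sy\|\le\frac1{c(1-\kappa)}\quad(y\in\mathcal D).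
\]
\end{proposition}

\begin{proof}
\emph{The vectors $d_\gamma$.} We apply Lemma~\ref{lem:coordinate} to $d_\gamma,d_\gamma^*$ with constant $1-\kappa$. Multiply $(f,\psi)\in B^*$ by $1-\kappa$ and replace the coordinate $\psi(\gamma)$ by $\pm1$. The conditions \eqref{eq:dualB} at indices other than $\gamma$ survive multiplication by $1-\kappa$, and at $\gamma$ we have $(1-\kappa)|f(g)|+\kappa\le1$ for $g\in G_\gamma$.

\emph{The vectors $y\in\mathcal D$.} Let $b=Sy=(b_1,\zeta)$ and choose $(f,\psi)\in B^*$ with $f(b_1)+\sum_{\gamma'}\psi(\gamma')\zeta_{\gamma'}=\|b\|$. We want a functional that almost norms $y$ and contains a fixed proportion $c$ of $(f,\psi)$. Mixing in $(f,\psi)$ lowers the value at $y$ by up to $2c$, and the marker must restore it; this explains $\kappa=2c+\delta$. By the Hahn--Banach theorem there is $f_y\in Y^*$ with $|f_y|\le N$ and $f_y(y)=N(y)\in[1-\delta,1]$. Fix $n$ with $P_ny=y$, let $\gamma=(y,n)$ and let $\theta\in\{1,-1\}$. Define $x^*=(f',\psi')$ by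
\[
f'=(1-c)\,f_y\circ P_n+c\theta\,f\circ P_n,\qquad
\psi'(\gamma')=\begin{cases}c\theta\,\psi(\gamma')&\text{if }\gamma'\text{ has level}<n,\\0&\text{otherwise.}\end{cases}
\]
Since $|f(y)|\le1$ by \eqref{eq:star},
\[
1\ge f'(y)\ge(1-c)(1-\delta)-c=1-2c-\delta+c\delta\ge1-\kappa>0 ,
\]
so $p:=(1-f'(y))/\kappa\in[0,1]$. For $\omega=\pm1$ we have $y+\omega\kappa d_\gamma\in\mathcal G$ and $(x^*+\omega p\,d_\gamma^*)(y+\omega\kappa d_\gamma)=f'(y)+\kappa p=1$.

We check \eqref{eq:dualB} for $x^*+\omega p\,d_\gamma^*$. Its coordinates on $\Gamma$ have modulus at most $1$. Let $\gamma'=(y',n')\in\Gamma$ and $g'\in G_{\gamma'}$. In all cases $|f_y(P_ng')|\le N(P_ng')\le1$.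
\begin{itemize}
\item If $n'<n$, then $P_{n'}P_ng'=y'$ and $N(P_ng')\le1$, so $P_ng'\in G_{\gamma'}$ and
\[
|f'(g')|+\kappa|\psi'(\gamma')|\le(1-c)+c\bigl(|f(P_ng')|+\kappa|\psi(\gamma')|\bigr)\le1 .
\]
\item If $n'\ge n$ and $\gamma'\ne\gamma$, the coordinate at $\gamma'$ is $0$. Moreover $P_ng'=P_nP_{n'}g'=P_ny'$, so $|f(P_ng')|\le N'(P_ny')\le1$ by \eqref{eq:star}, and $|f'(g')|\le(1-c)+c=1$.
\item If $\gamma'=\gamma$, then $P_ng'=y$, so $f'(g')=f'(y)>0$ and $|f'(g')|+\kappa p=1$.
\end{itemize}
The truncation by $P_n$ serves the last two cases: it makes $f'$ blind to the continuations allowed at levels $n'\ge n$.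

Lemma~\ref{lem:average} with $x=y$, $w=\kappa d_\gamma$, $w^*=p\,d_\gamma^*$ gives $|x^*(b)|\le1+\frac\kappa{1-\kappa}=\frac1{1-\kappa}$. Here
\[
x^*(b)=(1-c)f_y(P_nb_1)+c\theta\,\Sigma_n,\qquad\Sigma_n=f(P_nb_1)+\sum_{\gamma'\text{ of level}<n}\psi(\gamma')\zeta_{\gamma'} .
\]
Neither $f_y(P_nb_1)$ nor $\Sigma_n$ depends on $\theta$. Choosing $\theta$ so that the two terms of $x^*(b)$ have the same sign, we get $c|\Sigma_n|\le\frac1{1-\kappa}$. As $n\to\infty$, $P_nb_1\to b_1$ in $Y$, and the sum over $\gamma'$ converges to the full sum because $\zeta\in\ell_1(\Gamma)$ and each $\gamma'$ has a finite level. So $\Sigma_n\to\|b\|$ and $c\|b\|\le\frac1{1-\kappa}$.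
\end{proof}

Let $v(S)\le1$. By density of $\mathcal D$ in $\{N'=1\}$ and homogeneity, $\|Sy\|\le N'(y)/(c(1-\kappa))$ for all $y\in Y$. For $g\in G_\gamma$ we have $N'(g)\le\frac1{1-\delta}$, so
\[
\|S(g+\kappa\omega d_\gamma)\|\le\frac1{(1-\delta)c(1-\kappa)}+\frac\kappa{1-\kappa}=\frac1{0.1176}+\frac{0.52}{0.48}<8.6+1.1<10 ,
\]
and $\|Sd_\gamma\|\le1/0.48<10$. By Lemmas~\ref{lem:gen} and~\ref{lem:basic}(c), $n(X)\ge\frac1{10}$, for every $\eta\in(0,1-\delta]$. Together with \eqref{eq:upperB} for $\eta=\min\{\tau/100,1-\delta\}$, this proves the first assertion of Theorem~\ref{thm:B}.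

\section{A space with $n(X)\ge\frac1{10}$ and $n(X^*)=0$}\label{sec:sum}

We combine the spaces of Section~\ref{sec:B} in an $\ell_1$-sum. We do not claim that the sum is isomorphic to $\ell_1$, so we verify the RNP directly.

\begin{lemma}\label{lem:sum}
If the Banach spaces $X_1,X_2,\dots$ have the RNP, then so does $X=(\bigoplus_kX_k)_{\ell_1}$.
\end{lemma}

\begin{proof}
Let $G:\Sigma\to X$ be countably additive, of bounded variation and absolutely continuous with respect to a finite measure $\mu$. Its components $G_k:\Sigma\to X_k$ have the same properties, since $\|G_k(E)\|\le\|G(E)\|$, so each $G_k$ has a Bochner density $g_k$. Given $K$ and finite partitions $\pi_1,\dots,\pi_K$ of $\Omega$, let $\pi$ be a common refinement. Then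
\[
\sum_{k\le K}\sum_{E\in\pi_k}\|G_k(E)\|\le\sum_{E\in\pi}\sum_{k\le K}\|G_k(E)\|\le\sum_{E\in\pi}\|G(E)\|\le|G|(\Omega).
\]
Taking suprema over the $\pi_k$ and letting $K\to\infty$, we get $\sum_k\int\|g_k\|\,d\mu=\sum_k|G_k|(\Omega)\le|G|(\Omega)<\infty$. By monotone convergence $\sum_k\|g_k\|$ is integrable, hence finite almost everywhere. So $g=(g_k)_k$ takes values in $X$ almost everywhere, is the almost everywhere limit of the strongly measurable functions $(g_1,\dots,g_K,0,\dots)$, and has integrable norm; thus $g$ is Bochner integrable. The Bochner integral commutes with the bounded projections $X\to X_k$, so the $k$-th component of $\int_Eg\,d\mu$ is $\int_Eg_k\,d\mu=G_k(E)$. Hence $g$ is a density of $G$.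
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
Let $X_k$ be the space of Section~\ref{sec:B} with $\eta=\frac1{k+1}$, so that $n(X_k)\ge\frac1{10}$ and $n(X_k^*)\le\frac{100}{k+1}$. Let $X=(\bigoplus_kX_k)_{\ell_1}$; then $X^*=(\bigoplus_kX_k^*)_{\ell_\infty}$ isometrically. By a theorem of Mart\'{\i}n and Pay\'a \cite{MP}, the numerical index of an $\ell_1$-sum or of an $\ell_\infty$-sum of Banach spaces is the infimum of the indices of the summands. Therefore $n(X)=\inf_kn(X_k)\ge\frac1{10}$ and $n(X^*)=\inf_kn(X_k^*)=0$. Each $X_k$ is isomorphic to $\ell_1$, so $X$ has the RNP by Lemma~\ref{lem:sum}.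
\end{proof}

\begin{thebibliography}{9}

\bibitem{MP}
Mart\'{\i}n and Pay\'a, \emph{Numerical index of vector-valued function spaces}, Studia Math. 142 (2000).

\bibitem{NR}
\emph{Numerical Ranges and Numerical Indices}, \texttt{https://www.ugr.es/local/mmartins/material/2009-Korea.pdf}

\end{thebibliography}
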